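# Decomposable modules $\theta_xL_y$ in the principal block of category $\mathcal O$ for $\mathfrak{sl}_n$

## 1. A natural guess: $\theta_xL_y$ is zero or indecomposable

Let $\mathfrak g=\mathfrak{sl}_n(\mathbb C)$ with a fixed triangular decomposition, and identify its Weyl group with $S_n$. Let $\mathcal O_0$ be the principal block of the BGG category $\mathcal O$. For $w\in S_n$ we write $\Delta_w$ for the Verma module of highest weight $w\cdot 0$, so that $\Delta_e$ is the dominant one, $L_w$ for its simple quotient, and $P_w$ for the indecomposable projective cover of $L_w$ in $\mathcal O_0$.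

A *projective functor* on $\mathcal O_0$ is a direct summand of a functor $V\otimes_{\mathbb C}-$ with $V$ finite dimensional, restricted to $\mathcal O_0$ and followed by projection onto $\mathcal O_0$. For each $w\in S_n$ there is, up to isomorphism, exactly one indecomposable projective functor $\theta_w$ on $\mathcal O_0$ with $\theta_w\Delta_e\cong P_w$.

So an indecomposable functor $\theta_x$, applied to $\Delta_e$, gives an indecomposable module. What if we apply it to a simple module? The first guess is that the result, if it is not zero, is again indecomposable. This is a conjecture of Kildetoft and Mazorchuk (2016).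

**Conjecture.** Let $x,y\in S_n$ be such that $\theta_xL_y\ne0$. Then $\theta_xL_y$ is indecomposable.

For $x=e$ the functor $\theta_e$ is the identity and $\theta_eL_y=L_y$ is simple, so the guess is right. To test more cases we must be able to compute with $\theta_x$. We set up the dictionary with the Hecke algebra first, and then go through all cases with $n\le 3$.

## 2. The dictionary between $\mathcal O_0$ and the Hecke algebra

**The Kazhdan–Lusztig basis.** Let $W$ be a symmetric group or a standard parabolic subgroup of one, with length function $\ell$ and Bruhat order $\le$, and let $A=\mathbb Z[t^{\pm1}]$. The Hecke algebra $H=H(W)$ has $A$-basis $H_w$ $(w\in W)$, with $H_xH_y=H_{xy}$ if $\ell(xy)=\ell(x)+\ell(y)$, and $H_s^2=1+(t^{-1}-t)H_s$ for simple reflections $s$. The bar involution is the ring automorphism with $\bar t=t^{-1}$ and $\overline{H_w}=H_{w^{-1}}^{-1}$. The Kazhdan–Lusztig (KL) basis consists of the bar-invariant elements $C_w=\sum_xp_{x,w}H_x$ with $p_{w,w}=1$, $p_{x,w}\in t\mathbb Z[t]$ for $x\ne w$, and $p_{x,w}=0$ unless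 $x\le w$. Explicitly, $p_{x,w}=t^{\ell(w)-\ell(x)}P_{x,w}(t^{-2})$, where $P_{x,w}$ is the KL polynomial. Conversely, a bar-invariant element of $H_w+\sum_xt\mathbb Z[t]H_x$ equals $C_w$. In particular, if $W'\subset W$ is standard parabolic and $a\in W'$, then the element $C_a$ computed in $H(W')$ and the one computed in $H(W)$ are the same.

Write $[f]_i$ for the coefficient of $t^i$ in $f$. The KL $\mu$-coefficient is
$$\mu(x,w)=\mu(w,x)=[p_{x,w}]_1+[p_{w,x}]_1 .$$
For $x<w$ it is the coefficient of $q^{(\ell(w)-\ell(x)-1)/2}$ in $P_{x,w}$; it is $0$ if $x,w$ are equal or incomparable. It is a non-negative integer, and $\mu(x,w)\neq0$ implies $\ell(x)\not\equiv\ell(w)\bmod 2$. For example, in $S_3$ all $P_{x,w}$ with $x\le w$ are $1$, so $\mu(x,w)=1$ if $x,w$ are comparable with lengths that differ by $1$, and $\mu(x,w)=0$ otherwise.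

Let $\mathcal L(w)=\{s:sw<w\}$ and $\mathcal R(w)=\{s:ws<w\}$ be the left and right descent sets. We use the following standard rules and their mirror images for right multiplication.

* (H1) $C_s=H_s+t$, and $C_sH_x=H_{sx}+tH_x$ if $sx>x$, while $C_sH_x=H_{sx}+t^{-1}H_x$ if $sx<x$.
* (H2) $C_sC_w=(t+t^{-1})C_w$ if $sw<w$. If $sw>w$, then $C_sC_w=C_{sw}+\sum_{x<w,\,sx<x}\mu(x,w)C_x$.
* (H3) If $sw<w$ and $sx>x$, then $p_{x,w}=t\,p_{sx,w}$. Hence if $x<w$, $s\in\mathcal L(w)\setminus\mathcal L(x)$ and $\mu(x,w)\neq0$, then $w=sx$ and $\mu(x,w)=1$, because $[p_{x,w}]_1=[p_{sx,w}]_0=\delta_{sx,w}$.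
* (H4) If $C_x$ occurs in $C_hC_w$ for some $h$, then $\mathcal R(w)\subset\mathcal R(x)$.

Here "occurs" means "has nonzero coefficient". To see (H4), let $s\in\mathcal R(w)$. Then $C_hC_wC_s=(t+t^{-1})C_hC_w$, and by the right version of (H2) every product $hC_s$ lies in the span of the $C_x$ with $xs<x$. So $C_hC_w$ lies in this span.

As an example, in $S_3$ we have $C_{s_1}C_{s_2}=C_{s_1s_2}$ but $C_{s_1}C_{s_2s_1}=C_{s_1s_2s_1}+C_{s_1}$: the element $x=s_1<s_2s_1$ has $s_1x<x$ and $\mu=1$.

**Cells.** The preorder $\le_L$ is generated by: $x\le_Ly$ if $C_x$ occurs in $C_hC_y$ for some $h$. Similarly $\le_R$ uses $C_yC_h$, and $\le_{LR}$ uses both sides. The equivalence classes for $\sim_L,\sim_R,\sim_{LR}$ are the left, right and two-sided cells. By (H4), $\mathcal R$ is constant on left cells, and by its mirror image $\mathcal L$ is constant on right cells. Since the $C_s$ generate $H$ as an algebra, $\le_R$ is generated by the relations "$x\ne w$ and $C_x$ occurs in some $C_wC_s$". We claim that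
$$x\neq w\ \text{and}\ C_x\ \text{occurs in some}\ C_wC_s\iff \mu(x,w)\ne0\ \text{and}\ \mathcal R(x)\not\subset\mathcal R(w).\tag{1}$$
If the left side holds, then $ws>w$ and, by (H2), either $x=ws$ or $x<w$, $xs<x$, $\mu(x,w)\neq0$; in both cases $s\in\mathcal R(x)\setminus\mathcal R(w)$ and $\mu(x,w)\ne0$. Conversely, let $\mu(x,w)\ne0$ and $s\in\mathcal R(x)\setminus\mathcal R(w)$. If $x<w$, then $C_x$ occurs in $C_wC_s$ by (H2). If $x>w$, then (H3) gives $x=ws$, which also occurs. The left-handed version of (1), with $\mathcal L$, holds too.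

For example, in $S_3$ we have $C_{s_1}C_{s_2}=C_{s_1s_2}$ and $C_{s_1s_2}C_{s_1}=C_{s_1s_2s_1}+C_{s_1}$, so $s_1\sim_Rs_1s_2$. The right cells of $S_3$ are $\{e\}$, $\{s_1,s_1s_2\}$, $\{s_2,s_2s_1\}$, $\{s_1s_2s_1\}$.

We write permutations in one-line notation $w(1)w(2)\cdots$, so right multiplication acts on positions and left multiplication acts on values. Let $(P(w),Q(w))$ be the Robinson–Schensted pair of $w$ (row insertion of $w(1)w(2)\cdots$; $P$ is the insertion tableau and $Q$ the recording tableau). We write tableaux by rows, as in $13/2$. The two deeper facts about cells are these.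

* (C1) (Kazhdan–Lusztig 1979; see also Ariki, or Björner–Brenti, Ch. 6.) $u\sim_Rv\iff P(u)=P(v)$; $u\sim_Lv\iff Q(u)=Q(v)$; $u\sim_{LR}v\iff$ the shapes agree. In particular $u\sim_Lv$ and $u\sim_Rv$ imply $u=v$. Also $ws_i<w\iff w(i)>w(i+1)\iff i+1$ lies in a strictly lower row than $i$ in $Q(w)$.
* (C2) (Lusztig, *Hecke algebras with unequal parameters*, P4 and P9, proved for Weyl groups with equal parameters in Ch. 15.) If $x\le_Ly$ and $x\sim_{LR}y$, then $x\sim_Ly$.

For example, $s_1=213$ and $s_1s_2=231$ both have $P=13/2$, while $s_2=132$ and $s_2s_1=312$ both have $P=12/3$, in agreement with the list of right cells.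

**Category $\mathcal O$.** By the KL conjecture (Beilinson–Bernstein, Brylinski–Kashiwara), $[\Delta_x:L_w]=P_{x,w}(1)$. Identify the class $[\Delta_x]$ with $x\in\mathbb Z[S_n]$. By BGG reciprocity, $[P_w]=C_w|_{t=1}$. Projective functors act on the Grothendieck group by right multiplications, and $\theta_w\Delta_e\cong P_w$, so $\theta_w$ acts as right multiplication by $C_w|_{t=1}$. A projective functor on $\mathcal O_0$ is determined up to isomorphism by its value on $\Delta_e$ (Bernstein–Gelfand). Since $[\theta_x\theta_y\Delta_e]=C_yC_x|_{t=1}$, the functor $\theta_x\circ\theta_y$ decomposes as the expansion of $C_yC_x|_{t=1}$ in the KL basis prescribes; note the reversed order. Finally, $\theta_x$ is exact, with two-sided adjoint $\theta_{x^{-1}}$. Therefore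
$$[\theta_xL_y:L_w]=\dim\operatorname{Hom}(P_w,\theta_xL_y)=\dim\operatorname{Hom}(\theta_{x^{-1}}P_w,L_y)=\text{coefficient of }C_y\text{ in }C_wC_{x^{-1}}|_{t=1}.\tag{2}$$
We also need two facts about simple modules.

* (O1) $\theta_s=T_{out}T_{on}$ is translation onto and out of the $s$-wall, and these two functors are biadjoint. $T_{on}L_w$ is simple or $0$, and non-isomorphic simple modules that are not killed have non-isomorphic images.
* (O2) $\dim\operatorname{Ext}^1_{\mathcal O}(L_w,L_z)=\mu(w,z)$ (Beilinson–Ginzburg–Soergel; Humphreys' book on $\mathcal O$, Ch. 8). In particular it vanishes if $\ell(w)\equiv\ell(z)\bmod2$.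

## 3. The module $\theta_sL_y$, and all cases with $n\le3$

**Lemma 1.** Let $s$ be a simple reflection. If $ys>y$, then $\theta_sL_y=0$. If $ys<y$, then $\theta_sL_y$ has simple top $L_y$ and simple socle $L_y$, the socle lies in the radical, and
$$J:=\operatorname{rad}(\theta_sL_y)/\operatorname{soc}(\theta_sL_y)\cong\bigoplus_{z:\,zs>z}L_z^{\oplus\mu(y,z)} .$$

**Step 1: composition factors.** By (2), $[\theta_sL_y:L_w]$ is the coefficient of $C_y$ in $C_wC_s|_{t=1}$. By the right version of (H2) this is $0$ for all $w$ if $ys>y$. Now let $ys<y$. For $w=y$ the coefficient is $2$. For $w\ne y$ with $ws<w$ it is $0$. For $w=z$ with $zs>z$ it is $\mu(y,z)$: if $y<z$ this is (H2); if $y>z$ the coefficient is $1$ for $y=zs$ and $0$ otherwise, which is $\mu(z,y)$ by (H3), since $s\in\mathcal R(y)\setminus\mathcal R(z)$; if $y,z$ are incomparable both numbers are $0$.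

**Step 2: top and socle.** By (O1), $\operatorname{Hom}(\theta_sL_y,L_w)=\operatorname{Hom}(T_{on}L_y,T_{on}L_w)$. Here $T_{on}L_y\ne0$ because $\theta_sL_y\neq0$, so this space has dimension $\delta_{w,y}$. The same holds for $\operatorname{Hom}(L_w,\theta_sL_y)$. So top and socle are both $L_y$. Since $\theta_sL_y$ contains $L_y$ twice, it is not simple; its socle is a proper submodule, hence lies in the unique maximal submodule $\operatorname{rad}$.

**Step 3: the middle.** Removing top and socle removes both copies of $L_y$. So $J$ has exactly the factors $L_z$ with $zs>z$, with multiplicities $\mu(y,z)$. Whenever $\mu(y,z)\ne0$ we have $\ell(z)\not\equiv\ell(y)\bmod2$, so all factors of $J$ have lengths of the same parity. By (O2) there are no extensions between them, and $J$ is semisimple. $\square$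

A module with simple top is indecomposable. So the guess is right for $x=s$ simple, and hence for $n=2$. Three more families cost little.

* $y=e$: if $x\ne e$, then $x^{-1}$ has a right descent $s$, and by (H4) $C_e$ does not occur in $C_wC_{x^{-1}}$ for any $w$. So $\theta_xL_e=0$ for $x\neq e$.
* $x=w_0$, the longest element, and $y\ne w_0$: by (H4), $C_wC_{w_0}$ is a multiple of $C_{w_0}$, so $\theta_{w_0}L_y=0$.
* $x=y=w_0$: $L_{w_0}=\Delta_{w_0}$ is a submodule of $\Delta_e$, and $[\Delta_e:L_{w_0}]=P_{e,w_0}(1)=1$. So $\Delta_e/\Delta_{w_0}$ has only factors that $\theta_{w_0}$ kills, and $\theta_{w_0}L_{w_0}\cong\theta_{w_0}\Delta_e\cong P_{w_0}$ is indecomposable.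

For $n=3$ there remain $x=s_1s_2$ and $x=s_2s_1$. As $C_{s_1}C_{s_2}=C_{s_1s_2}$, we have $\theta_{s_1s_2}=\theta_{s_2}\theta_{s_1}$. By Lemma 1, $\theta_{s_1}L_y\neq0$ only for $y\in\{s_1,\,s_2s_1,\,w_0\}$, and the middle layers are
$$J(s_1)=L_e\oplus L_{s_1s_2},\qquad J(s_2s_1)=L_{s_2},\qquad J(w_0)=L_{s_1s_2}.$$
The functor $\theta_{s_2}$ kills exactly $L_e,L_{s_1},L_{s_2s_1}$.

For $y=s_1$, the top and the socle of $\theta_{s_1}L_{s_1}$ are killed by $\theta_{s_2}$, so by exactness $\theta_{s_1s_2}L_{s_1}\cong\theta_{s_2}J(s_1)=\theta_{s_2}L_{s_1s_2}$, which has simple top. Likewise $\theta_{s_1s_2}L_{s_2s_1}\cong\theta_{s_2}L_{s_2}$ has simple top.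

For $y=w_0$ nothing is killed at the ends, so we compute the top. We have $\operatorname{Hom}(\theta_{s_2}\theta_{s_1}L_{w_0},L_w)=\operatorname{Hom}(\theta_{s_1}L_{w_0},\theta_{s_2}L_w)$, which is $0$ unless $w\in\{s_2,s_1s_2,w_0\}$. The image of a nonzero map has top $L_{w_0}$. By Lemma 1, $\theta_{s_2}L_{s_2}$ has factors $L_{s_2}$ (twice), $L_e$, $L_{s_2s_1}$, and $\theta_{s_2}L_{s_1s_2}$ has factors $L_{s_1s_2}$ (twice), $L_{s_1}$; neither contains $L_{w_0}$. For $w=w_0$, the module $\theta_{s_1}L_{w_0}$ is uniserial with layers $L_{w_0},L_{s_1s_2},L_{w_0}$, while $\theta_{s_2}L_{w_0}$ has factors $L_{w_0}$ (twice) and $L_{s_2s_1}$. So the kernel of any map must contain $\operatorname{rad}(\theta_{s_1}L_{w_0})$, and the space of maps is $\operatorname{Hom}(L_{w_0},\theta_{s_2}L_{w_0})$, of dimension $1$. Hence $\theta_{s_1s_2}L_{w_0}$ has simple top. The case $x=s_2s_1$ is the same with $s_1$ and $s_2$ exchanged.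

So the guess is right for $n\le3$. Nevertheless it is wrong in general.

**Theorem A.** For every $n\ge17$ there are $x,y\in S_n$ with $\theta_xL_y\ne0$ decomposable. So the conjecture is false.

**Theorem B.** Let $u\neq v$ lie in the same right cell of $S_m$, with $k:=\mu(u,v)\ge2$. For all $r\ge1$ and $n\ge r(m+1)$ there are $x,y\in S_n$ and a module $M\neq0$ such that $M^{\oplus k^r}$ is a direct summand of $\theta_xL_y$. In particular, over all $n$, the number of indecomposable summands of $\theta_xL_y$ is unbounded.

Besides the facts of Section 2, Theorem A uses one published input.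

**Input** (McLarnan–Warrington, *Counterexamples to the 0–1 conjecture*, Represent. Theory 7 (2003), 181–195). There are two elements of $S_{16}$ in the same left cell with $\mu\notin\{0,1\}$, hence $\mu\ge2$.

As its authors state, the proof of this theorem relies on computer calculations. Inversion preserves $\mu$ and exchanges left and right cells. So there are $u\ne v$ in $S_{16}$ in the same *right* cell with $\mu(u,v)\ge2$. With this pair, Theorem A is the case $m=16$, $r=1$ of Theorem B; we shall prove it directly first.

## 4. A multiplicity in the semisimple middle of $\theta_sL_y$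

The computation of $\theta_{s_1s_2}L_{s_1}$ shows how a decomposable module could arise. The functor $\theta_{s_2}$ killed the two ends of $\theta_{s_1}L_{s_1}$ and left the image of a semisimple module. In that example only one simple summand, of multiplicity one, survived. Here is the general version.

**Proposition 2.** Let $W'\subset S_n$ be standard parabolic, $x'\in W'$, and $s\notin W'$ a simple reflection. Let $y\in S_n$ with $ys<y$ and $\theta_{x'}L_y=0$. Then
$$\theta_{sx'}L_y\cong\bigoplus_{z:\,zs>z}(\theta_{x'}L_z)^{\oplus\mu(y,z)} .$$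

**Step 1: $\theta_{sx'}$ is a composition.** As $s\notin W'$, we have $sx'>x'$. By (H2), $C_sC_{x'}=C_{sx'}+\sum\mu(w,x')C_w$ over $w<x'$ with $sw<w$. Such $w$ lie in $W'$, so $sw>w$; hence there are none, and $C_sC_{x'}=C_{sx'}$. By the rule for compositions, $\theta_{x'}\circ\theta_s\cong\theta_{sx'}$.

**Step 2: cut off the ends.** Apply the exact functor $\theta_{x'}$ to $\theta_sL_y$. By Lemma 1 its top and socle are $L_y$, and $\theta_{x'}$ kills them. So $\theta_{x'}(\theta_sL_y)\cong\theta_{x'}(\operatorname{rad})\cong\theta_{x'}J$, and $J$ is given by Lemma 1. $\square$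

So it suffices to find $y,z,x',s,W'$ such that

* (a) $ys<y$, $zs>z$ and $\mu(y,z)\ge2$;
* (b) $\theta_{x'}L_y=0$;
* (c) $\theta_{x'}L_z\ne0$;
* (d) $x'\in W'$ and $s\notin W'$.

**First attempt.** Take a pair $u\neq v$ in a right cell of $S_m$ with $\mu(u,v)\ge2$, and try $y=u$, $z=v$, $x'=v^{-1}$. Condition (c) holds, because $C_v$ has coefficient $1$ in $C_eC_v$ and we can use (2) with $w=e$. Condition (b) holds too: if $\theta_{v^{-1}}L_u\neq0$, then by (2) $C_u$ occurs in some $C_wC_v$, so $u\le_Lv$. Since $u\sim_Rv$, (C2) gives $u\sim_Lv$ and then (C1) gives $u=v$, a contradiction.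

The trouble is in (a) and (d). If $s\in S_m$, then $v^{-1}$ need not lie in a parabolic subgroup without $s$, and then Step 1 above can fail: in $S_3$, $C_{s_1}C_{s_2s_1}=C_{s_1s_2s_1}+C_{s_1}$, that is, $\theta_{s_2s_1}\theta_{s_1}\cong\theta_{s_1s_2s_1}\oplus\theta_{s_1}$. A decomposition of $\theta_{v^{-1}}\theta_sL_u$ would then say nothing about indecomposable functors. If instead $s$ lies outside $S_m$, for instance $s=s_m$ in $S_{m+1}$, then (d) is fine with $W'=S_m$, but $us>u$, and (a) fails.

The way to keep $s=s_m$ and $W'=S_m$ is to multiply $u$ and $v$ on the left by a minimal coset representative $c$ of $S_{m+1}/S_m$, so that the descents at $s_m$ can change. For this we must know that $\mu(cu,cv)=\mu(u,v)$ and that the arguments for (b) and (c) survive.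

## 5. Left multiplication by minimal coset representatives

Let $W'\subset W$ be standard parabolic and let $X'$ be the set of minimal length representatives of the cosets $dW'$ in $W/W'$. For example, for $W=S_{m+1}$ and $W'=S_m$, the elements of $X'$ are the $c$ with $c(1)<\dots<c(m)$, one for each value $c(m+1)$. For $d\in X'$ and $a\in W'$ we have $\ell(da)=\ell(d)+\ell(a)$ and $H_dH_a=H_{da}$.

We shall use the standard KL triangularity lemma: if a free $A$-module has a basis $m_i$ indexed by a finite poset and a semilinear involution with $\overline{m_i}\in m_i+\sum_{j<i}Am_j$, then for each $i$ there is a unique bar-invariant element in $m_i+\sum_{j<i}t\mathbb Z[t]m_j$.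

**Lemma 3.** Let $d\in X'$ and $a,a'',b\in W'$.

1. $p_{da'',da}=p_{a'',a}$. Hence $\mu(da'',da)=\mu(a'',a)$.
2. If $C_{da}$ occurs in $C_wC_b$ for some $w\in W$ (also at $t=1$), then $a\le_Lb$ in $W'$.

The argument is in the style of M. Geck.

**Step 1: a left ideal with a good basis.** Let $\mathcal I_b$ be the span of all $C_a$ with $a\in W'$, $a\le_Lb$. By the definition of $\le_L$ it is a left ideal of $H(W')$, and it is bar-stable. Since $H=\bigoplus_{d\in X'}H_dH(W')$, the left ideal $\mathcal M_b:=H\mathcal I_b=\bigoplus_{d\in X'}H_d\mathcal I_b$ has the $A$-basis $H_dC_a$ ($d\in X'$, $a\le_Lb$), and it is bar-stable.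

**Step 2: the bar involution is unitriangular in this basis.** We have $\overline{H_d}\in H_d+\sum_{x<d}AH_x$. Write such an $x$ as $x=d'w'$ with $d'\in X'$, $w'\in W'$. Then $d'\le x<d$, and $H_xC_a=H_{d'}H_{w'}C_a\in H_{d'}\mathcal I_b$. As $\overline{C_a}=C_a$, we get $\overline{H_dC_a}\in H_dC_a+\sum_{d'<d}H_{d'}\mathcal I_b$.

**Step 3: identify the KL elements.** By the triangularity lemma there is a bar-invariant element
$$\tilde C_{d,a}\in H_dC_a+\sum_{d'<d,\;a'\le_Lb}t\mathbb Z[t]\,H_{d'}C_{a'} .$$
For every $d'\in X'$ (also $d'=d$) we have $H_{d'}C_{a'}\in H_{d'a'}+\sum_{a''}t\mathbb Z[t]H_{d'a''}$. So $\tilde C_{d,a}\in H_{da}+\sum_xt\mathbb Z[t]H_x$, and therefore $\tilde C_{d,a}=C_{da}$.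

**Step 4: read off both claims.** By unitriangularity, $\mathcal M_b$ is the $A$-span of the $C_{da}$ with $d\in X'$ and $a\le_Lb$. Since $C_wC_b\in\mathcal M_b$, only such $C_{da}$ occur in it; and a coefficient that is nonzero at $t=1$ is nonzero. This is (2). For (1), take $b=a$. The elements $H_{da''}$ with this fixed $d$ appear in $C_{da}$ only through the summand $H_dC_a$, where the coefficient of $H_{da''}$ is $p_{a'',a}$. So $p_{da'',da}=p_{a'',a}$. Exchanging $a$ and $a''$ as well gives the statement on $\mu$. $\square$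

**Lemma 4.** Let $W'\subset S_n$ be standard parabolic, $d$ minimal in $dW'$, and $a,b\in W'$.

1. If $\theta_{b^{-1}}L_{da}\ne0$, then $a\le_Lb$ in $W'$.
2. $\theta_{b^{-1}}L_{db}\ne0$.

*Proof.* (1) By (2), $C_{da}$ occurs in $C_wC_b|_{t=1}$ for some $w$. Apply Lemma 3(2).

(2) In $C_dC_b$ the product $H_dH_b=H_{db}$ appears with coefficient $1$. All other products $H_xH_{x'}$ with $x\le d$, $x'\le b$ have $\ell(x)+\ell(x')<\ell(d)+\ell(b)=\ell(db)$ and expand in elements $H_g$ of length less than $\ell(db)$. So if $C_g$ occurs in $C_dC_b$ with $\ell(g)$ maximal, its coefficient is that of $H_g$, and this forces $g=db$ with coefficient $1$. Apply (2) of Section 2 with $w=d$. $\square$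

**Second attempt.** Let $u\ne v$ be in a right cell of $S_m$ with $\mu(u,v)\ge2$, and put $y=cu$, $z=cv$ with $c\in S_{m+1}$ minimal in $cS_m$ and $c(m+1)=j$. By Lemma 3(1), $\mu(y,z)=\mu(u,v)$. With $x'=v^{-1}$ and $s=s_m$, conditions (b) and (c) hold by Lemma 4, because $u\not\le_Lv$, and (d) is clear. Only the descents remain. Since $c(i)=i$ for $i<j$ and $c(i)=i+1$ for $j\le i\le m$, we have $y(m)=c(u(m))>j=y(m+1)$ if and only if $u(m)\ge j$. So
$$ys_m<y\iff u(m)\ge j,\qquad zs_m>z\iff v(m)<j .$$
If $u(m)\ne v(m)$, we may assume $u(m)>v(m)$, because $\mu$ and $\sim_R$ are symmetric. Then $j=u(m)$ works, and we are done.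

The attempt stops exactly when $u(m)=v(m)$, and the Input as quoted says nothing about last letters. One would like to strip the common last letter: by Lemma 3(1) the standardizations $u',v'\in S_{m-1}$ of the remaining letters have the same $\mu$. But they need not be in the same right cell. In $S_3$ take $u=312$ and $v=132$, with $P(u)=P(v)=12/3$ and the same last letter $2$. Stripping gives $u'=21$ and $v'=12$, which are not in the same right cell of $S_2$. Worse, $21\le_L12$, since $C_{s_1}=C_{s_1}C_e$; so the reason for (b) is lost.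

In this example the last letters agree, but the recording tableaux $Q(312)=13/2$ and $Q(132)=12/3$ have the entry $3$ in different boxes. This suggests looking at the last box of $Q$ instead of the last letter. The letter depends on $P$ as well as on $Q$. If we are allowed to *change the common tableau $P$* while keeping $Q(u)$, $Q(v)$ and $\mu$, then the last letters are at our disposal. That this is allowed is the purpose of the next section.

## 6. Star operations: $\mu$ does not depend on the common insertion tableau

**Definition.** Let $r,s$ be simple reflections with $rs$ of order $3$, and let $D=\{w:|\mathcal L(w)\cap\{r,s\}|=1\}$. For $d$ minimal in $\langle r,s\rangle d$, the elements of $D$ in this coset are $rd$, $rsd$ (with descent $r$) and $sd$, $srd$ (with descent $s$). The *star operation* is the involution $*$ of $D$ with $rd\leftrightarrow srd$ and $sd\leftrightarrow rsd$.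

For example, in $S_3$ with $r=s_1$, $s=s_2$, $d=e$ it exchanges $213\leftrightarrow312$ and $132\leftrightarrow231$. Note that $\mu(213,231)=1=\mu(312,132)$.

**Lemma 5** (cf. Kazhdan–Lusztig 1979, §4)**.** If $a,b\in D$ and $\mathcal L(a)\cap\{r,s\}=\mathcal L(b)\cap\{r,s\}$, then $\mu({*a},{*b})=\mu(a,b)$.

**Step 1: compare one coefficient.** Let $a=rd$ and $b\in\{rd',rsd'\}$, with $d,d'$ minimal in their $\langle r,s\rangle$-cosets. Then $rb<b$, $sb>b$, $*a=sa>a$ and $r(sa)>sa$. We compare the coefficients of $H_{sa}$ in $C_sC_b$, computed by (H1) and by (H2):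
$$p_{a,b}+t^{-1}p_{sa,b}=p_{sa,sb}+\sum_{w<b,\;sw<w}\mu(w,b)\,p_{sa,w}.\tag{3}$$

**Step 2: take coefficients of $t^1$ in (3).** We treat the pieces one by one.

*Left side.* As $rb<b$ and $r(sa)>sa$, (H3) gives $t^{-1}p_{sa,b}=p_{rsa,b}$. The left side contributes $[p_{a,b}]_1+[p_{rsa,b}]_1$.

*Terms of the sum with $rw<w$.* By (H3), $p_{sa,w}=t\,p_{rsa,w}$, whose $t^1$-coefficient is $\delta_{w,rsa}$. The element $rsa=rsrd$ has both $r$ and $s$ as left descents, so $rsa\ne b$, and $w=rsa$ is a permitted index when $rsa<b$. So these terms give $\mu(rsa,b)=[p_{rsa,b}]_1$ if $rsa<b$. If $rsa\not<b$, they give $0$, and $[p_{rsa,b}]_1=0$ too.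

*Terms of the sum with $rw>w$.* Here $w<b$ and $r\in\mathcal L(b)\setminus\mathcal L(w)$, so by (H3) a nonzero term requires $w=rb$, and then $\mu(w,b)=1$. If $b=rd'$, then $w=d'$, which is excluded since $sd'>d'$. If $b=rsd'$, then $w=sd'={*b}$, which does satisfy $sw<w<b$ and $rw>w$; the contribution is $[p_{*a,*b}]_1$.

*The term $p_{sa,sb}$.* If $b=rd'$, then $sb={*b}$ and the contribution is $[p_{*a,*b}]_1$. If $b=rsd'$, then $sb=srsd'$ has $r$ as a left descent, so $p_{sa,sb}=t\,p_{rsa,sb}$ by (H3), which contributes $\delta_{rsa,sb}=\delta_{d,d'}$, since $rsa=rsrd=srsd$.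

The terms $[p_{rsa,b}]_1$ cancel, and we obtain for all $d,d'$
$$[p_{rd,rd'}]_1=[p_{srd,srd'}]_1,\qquad [p_{rd,rsd'}]_1=[p_{srd,sd'}]_1+\delta_{d,d'}.\tag{4}$$
Exchanging $r$ and $s$,
$$[p_{sd,sd'}]_1=[p_{rsd,rsd'}]_1,\qquad [p_{sd,srd'}]_1=[p_{rsd,rd'}]_1+\delta_{d,d'}.\tag{5}$$

**Step 3: go through the pairs.** The unordered pairs with common descent $r$ are of the types $\{rd,rd'\}$, $\{rsd,rsd'\}$, $\{rd,rsd'\}$; those with common descent $s$ are of the types $\{sd,sd'\}$, $\{srd,srd'\}$, $\{sd,srd'\}$.

The first formula of (4), for $(d,d')$ and for $(d',d)$, gives $\mu(rd,rd')=\mu(srd,srd')$. As $*$ is an involution, this settles the types $\{rd,rd'\}$ and $\{srd,srd'\}$. In the same way the first formula of (5) settles $\{sd,sd'\}$ and $\{rsd,rsd'\}$.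

There remain $\{rd,rsd'\}$ and its image $\{srd,sd'\}$. Let $a=rd$, $b=rsd'$, so $*a=srd$, $*b=sd'$. The second formula of (4) says $[p_{a,b}]_1=[p_{*a,*b}]_1+\delta_{d,d'}$. The second formula of (5) with $d,d'$ exchanged says $[p_{sd',srd}]_1=[p_{rsd',rd}]_1+\delta_{d,d'}$, that is, $[p_{b,a}]_1=[p_{*b,*a}]_1-\delta_{d,d'}$. Adding, the deltas cancel and $\mu(a,b)=\mu(*a,*b)$. $\square$

**Lemma 6.** Let $u,v\in S_m$ with $P(u)=P(v)$, and let $P'$ be any standard tableau of the same shape. Let $u_1,v_1$ correspond to $(P',Q(u))$ and $(P',Q(v))$. Then $\mu(u_1,v_1)=\mu(u,v)$.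

**Step 1: star operations respect right cells and fix $Q$.** Let $a\sim_Rb$ and $a\in D$ for some $r,s$. The set $\mathcal L$ is constant on this right cell, so the whole cell lies in $D$ and any two of its elements satisfy the hypothesis of Lemma 5.

For $c\in D$ the elements $c$ and $*c$ differ by left multiplication by a simple reflection, so $\mu(c,*c)=1$; and $\mathcal L(c)\cap\{r,s\}$, $\mathcal L(*c)\cap\{r,s\}$ are different singletons. By the left version of (1), $c\le_L{*c}\le_Lc$, so $*c\sim_Lc$. Hence $\mathcal R(*c)=\mathcal R(c)$ and $Q(*c)=Q(c)$.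

Now take a chain of generating relations of $\le_R$ from $a$ to $b$, and one back. All its elements lie in the right cell. By (1), each relation in it has the form $\mu(x,w)\ne0$, $\mathcal R(x)\not\subset\mathcal R(w)$. The operation $*$ preserves $\mu(x,w)$ by Lemma 5, and it preserves $\mathcal R(x)$ and $\mathcal R(w)$. So the image of the chain is again such a chain, and ${*a}\sim_R{*b}$, that is, $P(*a)=P(*b)$. Also $\mu(*a,*b)=\mu(a,b)$.

**Step 2: star operations are dual Knuth moves.** We want to reach every $P'$. Let $r=s_i$, $s=s_{i+1}$. Left multiplication by $s_j$ exchanges the values $j$ and $j+1$. In $d,\ rd,\ srd,\ sd,\ rsd$ the values $i,i+1,i+2$ appear, from left to right, in the orders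
$$(i,i{+}1,i{+}2),\quad(i{+}1,i,i{+}2),\quad(i{+}2,i,i{+}1),\quad(i,i{+}2,i{+}1),\quad(i{+}1,i{+}2,i).$$
So $rd\leftrightarrow srd$ exchanges the values $i+1,i+2$ when $i$ stands between them, and $sd\leftrightarrow rsd$ exchanges the values $i,i+1$ when $i+2$ stands between them. As $i$ varies, these are exactly the dual Knuth moves. By Knuth's theorem, applied to inverses, any two permutations with the same recording tableau are connected by dual Knuth moves, hence by star operations.

**Step 3: move $u$ and $v$ together.** As $Q(u_1)=Q(u)$, there is a sequence of star operations from $u$ to $u_1$. Apply the same sequence to $v$. By Step 1 and induction, at each stage the two elements have equal insertion tableaux, so the next operation is defined on both; their recording tableaux do not change, and $\mu$ of the pair does not change. At the end $v$ has been carried to the element with tableaux $(P',Q(v))$, which is $v_1$. $\square$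

In the example, one star operation carries the pair $(312,132)$, with $P=12/3$, to $(213,231)$, with $P=13/2$. The new last letters are $3$ and $1$; they are no longer equal.

## 7. Adding a box between two corners

**Lemma 7.** Let $y,z\in S_N$ with $P(y)=P(z)$, and suppose that $N$ occupies the same box in $Q(y)$ and $Q(z)$. Then $y=cu_1$ and $z=cv_1$, where $c$ is minimal in $cS_{N-1}$, $u_1,v_1\in S_{N-1}$, $P(u_1)=P(v_1)$, and $Q(u_1),Q(v_1)$ are $Q(y),Q(z)$ with $N$ removed. Moreover $\mu(y,z)=\mu(u_1,v_1)$, and $y\ne z$ if and only if $u_1\neq v_1$.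

*Proof.* Reverse insertion depends only on the insertion tableau and the box where it starts. So it gives the same last letter $y(N)=z(N)$ and the same insertion tableau for the first $N-1$ letters of $y$ and of $z$. Let $c\in S_N$ be the permutation with $c(1)<\dots<c(N-1)$ and $c(N)=y(N)$; it is minimal in $cS_{N-1}$. Let $u_1,v_1\in S_{N-1}$ be the standardizations of the first $N-1$ letters. Then $y=cu_1$, $z=cv_1$. The statements on tableaux hold since standardization commutes with insertion. The equality of the $\mu$'s is Lemma 3(1), and the last statement is clear. $\square$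

**Proposition 8.** Let $u\ne v$ lie in the same right cell of $S_m$, with $\mu(u,v)=k\ge2$. Then, after possibly replacing $m$ by a smaller number, there are $u_1,v_1\in S_m$ and $c\in S_{m+1}$ minimal in $cS_m$ such that $y_0=cu_1$, $z_0=cv_1$ and $s=s_m$ satisfy
$$\mu(y_0,z_0)=k,\qquad y_0s<y_0,\qquad z_0s>z_0,\qquad u_1\not\le_Lv_1\ \text{in } S_m .$$

**Step 1: make the last boxes different.** If $m$ occupies the same box in $Q(u)$ and $Q(v)$, Lemma 7 with $N=m$ replaces $(u,v)$ by a pair of distinct elements of $S_{m-1}$ with equal insertion tableaux and the same $\mu$. We repeat this. The process stops, because $S_1$ has no two distinct elements. So we may assume that $m$ lies in different boxes $r_u\neq r_v$ of $Q(u)$ and $Q(v)$. Unlike the last letter, the last box can be stripped without leaving the right cell.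

**Step 2: choose a box $\beta$.** The boxes $r_u,r_v$ are removable corners of the common shape $\lambda$, so they lie in different rows. As $\mu$ and $\sim_R$ are symmetric, we may assume $\mathrm{row}(r_u)<\mathrm{row}(r_v)$. Put $i=\mathrm{row}(r_u)+1$. As $r_u$ is a removable corner in row $i-1$, we have $\lambda_{i-1}>\lambda_i$. So the box $\beta$ just after the end of row $i$ is addable to $\lambda$, and
$$\mathrm{row}(r_u)<\mathrm{row}(\beta)\le\mathrm{row}(r_v).$$

**Step 3: define $y_0,z_0$.** Let $P_1$ be any standard tableau of shape $\lambda\cup\beta$. Let $y_0,z_0\in S_{m+1}$ have insertion tableau $P_1$ and recording tableaux obtained from $Q(u)$, $Q(v)$, respectively, by putting $m+1$ into $\beta$. By Lemma 7 with $N=m+1$ we have $y_0=cu_1$, $z_0=cv_1$ with $P(u_1)=P(v_1)$, $Q(u_1)=Q(u)$, $Q(v_1)=Q(v)$ and $\mu(y_0,z_0)=\mu(u_1,v_1)$. The common tableau $P(u_1)=P(v_1)$ has shape $\lambda$, so Lemma 6 gives $\mu(u_1,v_1)=\mu(u,v)=k$.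

**Step 4: check the rest.** In $Q(y_0)$ the entry $m$ is in $r_u$ and $m+1$ is in $\beta$, strictly below; by (C1), $y_0s<y_0$. In $Q(z_0)$ the entry $m$ is in $r_v$, and $\beta$ is not strictly below it; so $z_0s>z_0$. Finally $u_1\sim_Rv_1$. If $u_1\le_Lv_1$, then $u_1\sim_Lv_1$ by (C2), hence $u_1=v_1$ by (C1), which contradicts $Q(u)\ne Q(v)$. $\square$

The small pair $u=312$, $v=132$ shows the mechanism; it has $\mu=1$, so it yields no counterexample. Here $Q(u)=13/2$ and $Q(v)=12/3$, so $3$ lies in row $1$ and row $2$ respectively, $\lambda=(2,1)$, and $\beta$ is the second box of row $2$. With $P_1=13/24$ we get $y_0=2143$ and $z_0=2413$, with recording tableaux $13/24$ and $12/34$. The common last letter is $3$, so $c=1243$, $u_1=213$, $v_1=231$. Indeed $y_0=2143$ has a descent at the last place, and $z_0=2413$ does not.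

## 8. Proof of Theorem A

Apply Proposition 8 to a pair as in the Input, with $u\sim_Rv$ in $S_{16}$. After the reduction $m\le16$. Let $n\ge17\ge m+1$, and regard $W'=S_m\subset S_{m+1}\subset S_n$ as standard parabolic subgroups. The KL elements, hence the numbers $\mu$, do not change under these inclusions, and neither do the minimality of $c$ in $cW'$ and the descents at $s=s_m$. Put
$$x'=v_1^{-1}\in W',\qquad x=sx'=s_mv_1^{-1},\qquad y=y_0=cu_1,\qquad z=z_0=cv_1 .$$
We check the four conditions of Section 4. Condition (a) is part of Proposition 8, and (d) is clear. Since $u_1\not\le_Lv_1$, Lemma 4(1) with $a=u_1$, $b=v_1$ gives $\theta_{x'}L_y=0$, which is (b). Lemma 4(2) with $b=v_1$ gives $\theta_{x'}L_z\neq0$, which is (c). By Proposition 2,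
$$\theta_xL_y\ \text{ has the direct summand }\ (\theta_{x'}L_z)^{\oplus k},\qquad k\ge2,\quad\theta_{x'}L_z\ne0 .$$
So $\theta_xL_y$ is nonzero and decomposable, and the conjecture is false for every $n\ge17$. $\blacksquare$

The argument gives no information about the smallest $n$ for which the conjecture fails.

## 9. Commuting copies and the growth $k^r$: proof of Theorem B

**Step 1: set up $r$ commuting copies.** Replace $m$ by the possibly smaller number of Proposition 8; then still $n\ge r(m+1)$. Choose pairwise commuting standard parabolic subgroups $W_1,\dots,W_r\cong S_{m+1}$ of $S_n$, supported on disjoint consecutive intervals. Let $y_j=c_ju_j$, $z_j=c_jv_j$, $s_j$, $W_j'\cong S_m$, $x_j'=v_j^{-1}$, $x_j=s_jx_j'$ be the copies in $W_j$ of $y_0=cu_1$, $z_0=cv_1$, $s$, $S_m$, $v_1^{-1}$, $sv_1^{-1}$. From now on $u_j,v_j,s_j$ denote these copies.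

For $a\in W_i$, $b\in W_j$ with $i\neq j$, the product $C_aC_b=C_bC_a$ is bar-invariant and lies in $H_{ab}+\sum_xt\mathbb Z[t]H_x$, so it equals $C_{ab}$; similarly for more factors. It follows that $\theta_{x_1\cdots x_r}$ is the composition of the pairwise commuting functors $\theta_{x_j}$, that the $\theta_{x_i'}$ commute with each other, and that $\theta_{x_j}$ commutes with $\theta_{x_i'}$ for $i\ne j$. Comparing coefficients also gives, for $a_j,a_j'\in W_j$,
$$p_{a_1\cdots a_r,\,a_1'\cdots a_r'}=\prod_jp_{a_j,a_j'} .\tag{6}$$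

**Step 2: the statement to prove by induction.** We exchange $y_j$ for $z_j$ in one factor at a time. Put $y^{(j)}=z_1\cdots z_j\,y_{j+1}\cdots y_r$ and $x=x_1\cdots x_r$. We claim that for $0\le j\le r$
$$\theta_{x_j}\cdots\theta_{x_1}L_{y^{(0)}}\ \text{ has the direct summand }\ \big(\theta_{x_j'}\cdots\theta_{x_1'}L_{y^{(j)}}\big)^{\oplus k^j}.\tag{7}$$
For $j=0$ this is trivial.

**Step 3: one factor.** Let $1\le j\le r$. We show that $\theta_{x_j}L_{y^{(j-1)}}$ has the direct summand $(\theta_{x_j'}L_{y^{(j)}})^{\oplus k}$ by checking the hypotheses of Proposition 2 for $W'=W_j'$ and $s=s_j$.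

We have $y^{(j-1)}s_j<y^{(j-1)}$ and $y^{(j)}s_j>y^{(j)}$, because only the $j$-th factor matters. The elements $y^{(j-1)}$ and $y^{(j)}$ differ only in the $j$-th factor, and $p_{w,w}=1$, so (6) gives $\mu(y^{(j-1)},y^{(j)})=\mu(y_j,z_j)=k$. Next, $y^{(j-1)}=d\,u_j$ with $d=z_1\cdots z_{j-1}\,c_j\,y_{j+1}\cdots y_r$, which is minimal in $dW_j'$ since $c_j$ is minimal in $c_jW_j'$ and the other factors commute with $W_j$. As $u_j\not\le_Lv_j$ in $W_j'$, Lemma 4(1) gives $\theta_{x_j'}L_{y^{(j-1)}}=0$. So Proposition 2 applies, and the term $z=y^{(j)}$ gives the summand.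

**Step 4: the induction.** Suppose (7) holds for $j-1$. Applying $\theta_{x_j}$ and commuting it past the $\theta_{x_i'}$ with $i<j$, we see that $\theta_{x_j}\cdots\theta_{x_1}L_{y^{(0)}}$ has the direct summand
$$\theta_{x_j}\big(\theta_{x_{j-1}'}\cdots\theta_{x_1'}L_{y^{(j-1)}}\big)^{\oplus k^{j-1}}\cong\big(\theta_{x_{j-1}'}\cdots\theta_{x_1'}\,\theta_{x_j}L_{y^{(j-1)}}\big)^{\oplus k^{j-1}} .$$
By Step 3 this has the direct summand $\big(\theta_{x_{j-1}'}\cdots\theta_{x_1'}\,\theta_{x_j'}L_{y^{(j)}}\big)^{\oplus k^{j}}$, and the $\theta_{x_i'}$ commute. This is (7) for $j$.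

**Step 5: the summand is not zero.** For $j=r$, the left side of (7) is $\theta_xL_{y^{(0)}}$. Put
$$M=\theta_{x_r'}\cdots\theta_{x_1'}L_{y^{(r)}}=\theta_{b^{-1}}L_{z_1\cdots z_r},\qquad b=v_1\cdots v_r\in W':=W_1'\cdots W_r' .$$
We have $z_1\cdots z_r=(c_1\cdots c_r)\,b$, and $c_1\cdots c_r$ is minimal in its coset of $W'$. So $M\ne0$ by Lemma 4(2). Hence $M^{\oplus k^r}$ is a direct summand of $\theta_xL_y$ with $y=y^{(0)}$.

By Krull–Schmidt, $\theta_xL_y$ has at least $k^r\ge2^r$ indecomposable summands, and $r$ was arbitrary. So over all $n$ the number of indecomposable summands is unbounded. With the pair from the Input, a module $\theta_xL_y$ with at least $2^r$ indecomposable summands exists for all $n\ge17r$. $\blacksquare$
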